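\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The limiting distribution of coefficient sums of a symmetric square $L$-function}


\begin{abstract}
Let $f$ be a holomorphic Hecke eigencuspform for $\mathrm{SL}(2,\mathbb Z)$, let $c_n$ be the Dirichlet coefficients of $L(s,\mathrm{sym}^2f)$, and let $C(x)=\sum_{n\le x}c_n$. We prove that $x^{-1/3}C(x)$ has a limiting distribution function, and we identify it as the law of an explicit series of independent random variables. It has an entire density and support $\mathbb R$, and its tails have size $\exp(-V^{3+o(1)})$. We also obtain an asymptotic formula for $\int_1^X C(x)^2\,dx$. The Montgomery--Vaughan inequality controls the Voronoi expansion of $C(x)$ in mean square for frequencies $n$ up to slightly below $x$, and just fails at $n\asymp x$. We remove the remaining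 frequencies by averaging $C$ over windows slightly longer than $x^{1/3}$. This changes $C(x)$ by only $o(x^{1/3})$, because $|c_n|$ tends to $0$ on average, even in short intervals.
\end{abstract}


\section{The question and the answer}\label{sec:intro}

\subsection{The coefficient sum}
Let $f(z)=\sum_{n\ge1}a_f(n)e(nz)$, where $e(\xi)=e^{2\pi i\xi}$, be a holomorphic Hecke eigencuspform of even weight $k\ge12$ for $\mathrm{SL}(2,\mathbb Z)$, normalized by $a_f(1)=1$. Put $\lambda_f(n)=a_f(n)n^{-(k-1)/2}$. By Deligne's theorem, for each prime $p$ we have $\lambda_f(p)=\alpha_p+\overline{\alpha}_p$ with $\alpha_p\overline\alpha_p=1$. We write $\alpha_p=e^{i\vartheta_p}$ with $\vartheta_p\in[0,\pi]$. The symmetric square $L$-function is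
\[
L(s)=L(s,\mathrm{sym}^2f)=\prod_p(1-\alpha_p^2p^{-s})^{-1}(1-p^{-s})^{-1}(1-\overline\alpha_p^{\,2}p^{-s})^{-1}=\sum_{n\ge1}c_nn^{-s}\qquad(\operatorname{Re}s>1),
\]
and it extends to an entire function. The coefficients $c_n$ are real and multiplicative, and $c_{p^l}$ is a sum of $\frac{(l+1)(l+2)}2$ numbers of modulus $1$. Hence $|c_n|\le d_3(n)$, the number of factorizations of $n$ into three factors, and
\begin{equation}\label{eq:cp}
c_p=1+2\cos2\vartheta_p=\frac{\sin3\vartheta_p}{\sin\vartheta_p},\qquad |c_{p^l}|\le\tfrac{(l+1)(l+2)}2\le3^l,\qquad c_n\ll_\epsilon n^\epsilon ,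
\end{equation}
where the quotient is read as its limit $3$ if $\sin\vartheta_p=0$.

We study the summatory function
\[
C(x)=\sum_{n\le x}c_n .
\]
Since $L(s)$ has no pole, $C(x)$ has no main term of order $x$. Its size is known in mean square: as $x\to\infty$,
\[
x^{5/3}\ll\int_0^xC(y)^2\,dy\ll x^{5/3},
\]
with implied constants depending on $f$. So $C(x)$ is of order $x^{1/3}$ in mean square. It is asked in \cite{Source} whether $x^{-1/3}C(x)$ has a \emph{distribution function}. This means: is there a distribution function $D$ on $\mathbb R$ such that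
\begin{equation}\label{eq:defD}
\lim_{X\to\infty}\frac1X\operatorname{meas}\{x\in[1,X]:\ x^{-1/3}C(x)\le u\}=D(u)
\end{equation}
at every continuity point $u$ of $D$?

\subsection{What one should expect}\label{ssec:expect}
The functional equation of $L(s)$ formally gives an expansion of Voronoi type,
\begin{equation}\label{eq:formal}
x^{-1/3}C(x)\ \text{``}=\text{''}\ \frac1{\sqrt3\,\pi}\sum_{n\ge1}\frac{c_n}{n^{2/3}}\cos(6\pi n^{1/3}x^{1/3})+\text{(small)} .
\end{equation}
In the variable $t=x^{1/3}$ the right side is a series of pure oscillations with frequencies $3n^{1/3}$. Its partial sums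
\[
S_N(t)=\frac1{\sqrt3\,\pi}\sum_{n\le N}\frac{c_n}{n^{2/3}}\cos(6\pi n^{1/3}t)
\]
are easily understood. The first, $\frac1{\sqrt3\pi}\cos6\pi t$, has the arcsine law on $[-\frac1{\sqrt3\pi},\frac1{\sqrt3\pi}]$. For $n\le7$ the numbers $n^{1/3}$ are linearly independent over $\mathbb Q$ (Section~\ref{ssec:ident}), so the limiting distribution of $S_7$ is that of a weighted sum of seven independent arcsine variables. At $n=8$ something new happens: the frequency $3\cdot8^{1/3}=6$ is twice the frequency of $n=1$. In $S_8$ the terms $n=1$ and $n=8$ therefore share one uniform variable $U_1$, and together they give $\frac1{\sqrt3\pi}\bigl(\cos2\pi U_1+\frac{c_8}4\cos4\pi U_1\bigr)$. In general all $n=mr^3$ with the same cube-free part $m$ share a variable $U_m$.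

Since $c_n\ll_\epsilon n^\epsilon$, the series $\sum c_n^2n^{-4/3}$ converges. So one expects a limit law for $x^{-1/3}C(x)$, namely the law of the full random series. This will follow if $S_N(x^{1/3})$ approximates $x^{-1/3}C(x)$ in mean square with an error that tends to $0$ as $N\to\infty$, and proving such an approximation is the real problem.

\subsection{Results}
Put
\[
\mu=\frac{3\sqrt3}{2\pi}=0.8269\ldots
\]
This is the mean value of $|c_p|$ over primes (Lemma~\ref{lem:coeff}); what matters is that $\mu<1$. Implied constants may depend on $f$ and on fixed parameters such as $\delta,\epsilon,\eta$.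

\begin{theorem}\label{thm:main}
The function $x^{-1/3}C(x)$ has a distribution function $D$. More precisely,
\begin{equation}\label{eq:main}
\limsup_{X\to\infty}\frac1X\int_1^X\bigl|x^{-1/3}C(x)-S_N(x^{1/3})\bigr|^2dx\ll\sum_{n>N}\frac{c_n^2}{n^{4/3}}\ \xrightarrow[N\to\infty]{}\ 0,
\end{equation}
with an implied constant independent of $N$.
\end{theorem}

In the next theorem $P$ and $E$ denote probability and expectation.

\begin{theorem}\label{thm:law}
\begin{enumerate}
\item[(a)] $D$ is the distribution function of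
\[
\mathcal C=\frac1{\sqrt3\,\pi}\sum_{m\ \mathrm{cube\text{-}free}}X_m,\qquad X_m=m^{-2/3}\sum_{r\ge1}\frac{c_{mr^3}}{r^2}\cos(2\pi rU_m),
\]
where the $U_m$ are independent and uniform on $[0,1)$, and the series converges in $L^2$.
\item[(b)] The characteristic function $\varphi(u)=E e^{iu\mathcal C}$ satisfies $|\varphi(u)|\ll\exp(-c|u|^{3/2}/\log|u|)$ for $|u|\ge2$, with some $c>0$. Hence $D$ has a density that extends to an entire function. Moreover $D$ is strictly increasing on $\mathbb R$, and the limit \eqref{eq:defD} holds for every $u$.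
\item[(c)] For every $\eta<\frac12(1-\mu)=0.0865\ldots$,
\[
\int_1^XC(x)^2dx=\frac{X^{5/3}}{10\pi^2}\sum_{n\ge1}\frac{c_n^2}{n^{4/3}}+O\bigl(X^{5/3}(\log X)^{-\eta}\bigr).
\]
Moreover $\frac1X\int_1^X|x^{-1/3}C(x)|^q\,dx\to E|\mathcal C|^q$ for $0\le q\le2$, and $\frac1X\int_1^Xx^{-1/3}C(x)\,dx\to0$.
\item[(d)] For every $\delta<1-\mu$ there are constants $C',V_0$ such that for both signs and all $V\ge V_0$
\[
\exp\bigl(-C'V^3(\log V)^2\bigr)\le P(\pm\mathcal C\ge V)\le\exp\bigl(-V^3(\log V)^\delta\bigr).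
\]
\end{enumerate}
\end{theorem}

The law is thus non-degenerate, and the mean square of $C$ has an asymptotic formula and not only a true order.

\section{The critical frequencies}\label{sec:idea}

This section shows where a direct proof of \eqref{eq:main} breaks down, and what repairs it. It is heuristic; the estimates are proved in Sections \ref{sec:tools}--\ref{sec:main}.

\subsection{One dyadic block}
Consider the block $N<n\le2N$ of \eqref{eq:formal} on an interval $T\le t\le2T$, so that $x=t^3\asymp T^3$. Neighboring frequencies $3n^{1/3}$ in the block differ by about $N^{-2/3}$. The Montgomery--Vaughan inequality (recalled in Section~\ref{ssec:MV}) therefore gives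
\[
\frac1T\int_T^{2T}\Bigl(\sum_{N<n\le2N}\frac{c_n}{n^{2/3}}\cos(6\pi n^{1/3}t)\Bigr)^2dt\ll\sum_{N<n\le2N}\frac{c_n^2}{n^{4/3}}\Bigl(1+\frac{n^{2/3}}T\Bigr)\ll\Bigl(N^{-1/3}+\frac{N^{1/3}}T\Bigr)(\log N)^\epsilon,
\]
since $c_n^2$ is $O((\log N)^{\epsilon})$ on average. The term $N^{-1/3}$ is the one we want, and $N^{1/3}/T$ comes from frequencies that are too close to be separated on an interval of length $T$. The second term is harmless when $N$ is smaller than $T^3$ by a suitable power of $\log T$, and it stops being small at $N\asymp T^3\asymp x$. So in this approach the series has to be cut slightly below $n=x$.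

\subsection{Cutting is smoothing}
If a smooth even probability density $\rho$ is used to average $C(t^3)$ over a window $(t-\kappa,t+\kappa)$, the $n$th term of \eqref{eq:formal} is multiplied by $\hat\rho(3n^{1/3}\kappa)$. This suppresses the frequencies $n$ much larger than $\kappa^{-3}$, and $n\asymp\kappa^{-3}$ becomes the critical block. We therefore need
\[
\kappa=\frac\lambda T,\qquad\lambda\ \text{somewhat large},
\]
and the critical block then costs $\lambda^{-1}(\log T)^\epsilon$ in mean square. On the other hand, a window of width $\kappa$ in $t$ is a window of length about $T^2\kappa=\lambda T\asymp\lambda x^{1/3}$ in $x$. The smoothing can change $C(x)$ by as much as the sum of $|c_n|$ over this window. If $|c_n|$ were of size $1$ on average, we could only bound this by $\lambda x^{1/3}$, which is no smaller than the typical size of what we study. We would need both $\lambda\to\infty$ and $\lambda\to0$.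

\subsection{What saves the argument}\label{ssec:saves}
The mean of $c_p^2$ over primes is $1$. By Cauchy--Schwarz the mean of $|c_p|$ is at most $1$, and it is strictly smaller because $|c_p|$ is not essentially constant; its value is $\mu$. For multiplicative functions, a mean $\mu$ over primes suggests an average size $(\log x)^{\mu-1+o(1)}$ of $|c_n|$ near $x$, and a theorem of Shiu gives the corresponding upper bound in intervals as short as $x^{0.3}$. The window has length at least about $x^{1/3}$, so for any $\delta<1-\mu$ the two costs, relative to $x^{1/3}$, are bounded by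
\begin{equation}\label{eq:balance}
\underbrace{\lambda(\log T)^{-\delta}}_{\text{smoothing, pointwise}}\qquad\text{and}\qquad\underbrace{\lambda^{-1}(\log T)^\epsilon}_{\text{critical block, mean square}} .
\end{equation}
Both tend to $0$ when $\delta>0$, $\epsilon<\delta/2$ and $\lambda=(\log T)^{\delta/2}$.

\begin{remark}
Heuristically, if $|c_p|$ has mean $\mu_1$ and $c_p^2$ has mean $\mu_2$, then up to factors $(\log T)^{o(1)}$ the two bounds are $\lambda(\log T)^{\mu_1-1}$ and $\lambda^{-1}(\log T)^{\mu_2-1}$. Their product is $(\log T)^{\mu_1+\mu_2-2+o(1)}$, so the method calls for $\mu_1+\mu_2<2$. Here $\mu_2=1$ and $\mu_1=\mu<1$. For the coefficients $d_3(n)$ of $\zeta(s)^3$ one has $\mu_1=3$ and $\mu_2=9$, and no $\lambda$ makes both bounds small.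
\end{remark}

\section{Tools and coefficient estimates}\label{sec:tools}

\subsection{Functional equation \cite{Shimura}}\label{ssec:FE}
Let
\[
\gamma(s)=\pi^{-3s/2}\,\Gamma\bigl(\tfrac{s+1}2\bigr)\Gamma\bigl(\tfrac{s+k-1}2\bigr)\Gamma\bigl(\tfrac{s+k}2\bigr).
\]
Then $\gamma(s)L(s)$ is entire and invariant under $s\mapsto1-s$, and $L(s)$ has polynomial growth in vertical strips.

\subsection{Sato--Tate \cite{BLGHT}}\label{ssec:ST}
Since $f$ has level $1$, it has no complex multiplication. Hence the angles $\vartheta_p$ are equidistributed on $[0,\pi]$ with respect to $\frac2\pi\sin^2\vartheta\,d\vartheta$.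

\subsection{Multiplicative functions in short intervals}
Shiu's theorem \cite[Theorem~1]{Shiu} reads as follows. Let $g\ge0$ be multiplicative with $g(p^l)\le A_1^l$ and $g(n)\ll_\epsilon n^\epsilon$, and let $0<\alpha,\beta<\frac12$, $0<a<q$, $(a,q)=1$. Then, as $x\to\infty$,
\[
\sum_{\substack{x-y<n\le x\\n\equiv a\,(q)}}g(n)\ll\frac y{\varphi(q)\log x}\exp\Bigl(\sum_{p\le x,\ p\nmid q}\frac{g(p)}p\Bigr)
\]
uniformly for $q<y^{1-\alpha}$ and $x^\beta<y\le x$. (In this display $\varphi$ is Euler's function.) We need it without a congruence condition.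

\begin{lemma}\label{lem:shiu}
Let $g$ be as above, and suppose that also $\sum_jg(2^j)2^{-j}<\infty$. Then for large $x$ and $x^{0.3}\le y\le x$,
\[
\sum_{x-y<n\le x}g(n)\ll\frac y{\log x}\exp\Bigl(\sum_{p\le x}\frac{g(p)}p\Bigr).
\]
\end{lemma}
\begin{proof}
Write $n=2^jn'$ with $n'$ odd. Suppose first that $2^j\le x^{0.05}$, and put $x'=x2^{-j}$, $y'=y2^{-j}$. Then $x'\ge x^{0.95}$ and $x'\ge y'\ge x^{0.25}>x'^{\,0.2}$. Shiu's theorem with $q=2$, $a=1$, $\beta=0.2$ (and, say, $\alpha=\frac14$) gives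
\[
\sum_{\substack{x'-y'<n'\le x'\\n'\ \mathrm{odd}}}g(n')\ll\frac{y2^{-j}}{\log x}\exp\Bigl(\sum_{p\le x}\frac{g(p)}p\Bigr).
\]
Multiplying by $g(2^j)$ and summing over $j$ gives the asserted bound for these $n$. The remaining $n$ are divisible by the least power of $2$ exceeding $x^{0.05}$, so there are at most $yx^{-0.05}+1$ of them. As $g(n)\ll x^{0.01}$, they contribute $\ll yx^{-0.04}+x^{0.01}\ll y/\log x$.
\end{proof}

\subsection{Averages of the coefficients}

\begin{lemma}\label{lem:coeff}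
The means of $|c_p|$ and of $c_p^2$ over the primes are $\mu$ and $1$. For fixed $0<\delta<1-\mu$ and $\epsilon>0$ we have:
\begin{enumerate}
\item[(i)] $\sum_{x-y<n\le x}|c_n|\ll y(\log x)^{-\delta}$ for $x^{0.3}\le y\le x$ and $x$ large;
\item[(ii)] $\sum_{n\le x}|c_n|\ll x$, and hence $C(x)\ll x$, for $x\ge1$;
\item[(iii)] $\sum_{n\le x}c_n^2\ll x(\log2x)^\epsilon$ for $x\ge1$;
\item[(iv)] $\displaystyle\sum_{n\ge1}\frac{c_n^2}{n^{4/3}}\min(1,n^{2/3}\kappa^2)\ll\kappa\,(\log(4/\kappa))^\epsilon$ for $0<\kappa\le1$.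
\end{enumerate}
\end{lemma}
\begin{proof}
By \eqref{eq:cp} and Sato--Tate, the mean of $c_p^2$ is $\frac2\pi\int_0^\pi\sin^23\vartheta\,d\vartheta=1$. For $|c_p|$, note that $\int_0^\pi\sin3\vartheta\sin\vartheta\,d\vartheta=0$, and that on $(0,\pi)$ we have $\sin3\vartheta<0$ exactly for $\vartheta\in(\frac\pi3,\frac{2\pi}3)$. The mean is therefore
\[
\frac2\pi\int_0^\pi|\sin3\vartheta|\sin\vartheta\,d\vartheta=-\frac4\pi\int_{\pi/3}^{2\pi/3}\sin3\vartheta\sin\vartheta\,d\vartheta=-\frac2\pi\Bigl[\frac{\sin2\vartheta}2-\frac{\sin4\vartheta}4\Bigr]_{\pi/3}^{2\pi/3}=\frac2\pi\cdot\frac{3\sqrt3}4=\mu .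
\]
By partial summation, $\sum_{p\le x}|c_p|/p=(\mu+o(1))\log\log x$ and $\sum_{p\le x}c_p^2/p=(1+o(1))\log\log x$. By \eqref{eq:cp} the functions $|c_n|$ and $c_n^2$ satisfy the hypotheses of Lemma~\ref{lem:shiu}; the condition at the prime $2$ holds because $|c_{2^j}|\le\frac{(j+1)(j+2)}2$. The lemma bounds the sum in (i) by $y(\log x)^{\mu-1+o(1)}$, and with $y=x$ it gives (iii) for large $x$; (ii) for large $x$ follows from (i) with $y=x$. For bounded $x$ both (ii) and (iii) are trivial. For (iv) put $Y=\kappa^{-3}$. By (iii) and partial summation,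
\[
\kappa^2\sum_{n\le Y}c_n^2n^{-2/3}\ll\kappa^2Y^{1/3}(\log2Y)^\epsilon,\qquad\sum_{n>Y}c_n^2n^{-4/3}\ll Y^{-1/3}(\log2Y)^\epsilon,
\]
and both right sides are $\ll\kappa(\log(4/\kappa))^\epsilon$.
\end{proof}

\subsection{Mean squares}\label{ssec:MV}
The Montgomery--Vaughan inequality \cite{MV} states that
\[
\int_I\Bigl|\sum_na_ne(\omega_nt)\Bigr|^2dt=\sum_n|a_n|^2\bigl(|I|+O(\delta_n^{-1})\bigr)
\]
for finite sums, any bounded interval $I$, distinct real $\omega_n$, and $\delta_n=\min_{m\ne n}|\omega_m-\omega_n|$.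

\begin{lemma}\label{lem:MV}
Let $b_n$ be real with $\sum|b_n|<\infty$ and $\sum b_n^2n^{2/3}<\infty$. Then for any bounded interval $I$
\[
\int_I\Bigl(\sum_nb_n\cos(6\pi n^{1/3}t)\Bigr)^2dt=\frac12\sum_nb_n^2\bigl(|I|+O(n^{2/3})\bigr).
\]
\end{lemma}
\begin{proof}
For a finite sum, use the frequencies $\pm3n^{1/3}$ with coefficients $\frac12b_n$. Frequencies of equal sign satisfy $|3n^{1/3}-3m^{1/3}|\gg n^{-2/3}$ for $m\ne n$ by the mean value theorem, and those of opposite sign differ by at least $6$, so $\delta_n^{-1}\ll n^{2/3}$. In general the partial sums converge uniformly because $\sum|b_n|<\infty$. Hence their integrals over $I$ converge, and the error bound $O(\sum_{n\le M}b_n^2n^{2/3})$ passes to the limit $M\to\infty$.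
\end{proof}

\section{A smoothed Voronoi formula}\label{sec:voronoi}

Fix an even $\rho\ge0$ in $C_c^\infty(-1,1)$ with $\int\rho=1$, and let $\hat\rho(\xi)=\int\rho(u)\cos(2\pi\xi u)\,du$. This function decays faster than any power of $\xi$, and $|\hat\rho|\le1$. Since $\rho$ is even, $\int\rho(u)\sin(2\pi\xi u)\,du=0$. Put
\[
J(t)=C(t^3),\qquad J_\kappa(t)=\int\rho(u)J(t+\kappa u)\,du\qquad(t\ge2,\ 0<\kappa\le1).
\]

\begin{proposition}\label{prop:voronoi}
Uniformly for $t\ge2$ and $0<\kappa\le1$,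
\[
\frac{J_\kappa(t)}t=F_\kappa(t)+O\Bigl(\frac{\log(4/\kappa)}t\Bigr),\qquad F_\kappa(t)=\frac1{\sqrt3\,\pi}\sum_{n\ge1}\frac{c_n}{n^{2/3}}\hat\rho(3n^{1/3}\kappa)\cos(6\pi n^{1/3}t).
\]
\end{proposition}

The proof has three steps. The functional equation expresses $J_\kappa$ through integrals of $G(s)/s$, with $G(s)=\gamma(1-s)/\gamma(s)$. Stirling's formula compares $G(s)/s$ with Mellin transforms of explicit functions. Finally we sum over $n$.

Two explicit terms have to be removed from $G(s)/s$. The remainder will be integrated over a line $\operatorname{Re}s=\sigma$ and summed against $c_nn^{s-1}$, and $\sum c_nn^{s-1}$ converges absolutely only for $\sigma<0$. As $G(s)/s$ has size $|s|^{1/2-3\sigma}$, removing one term leaves a remainder of size $|s|^{-1/2-3\sigma}$, which is not integrable for any $\sigma<0$. Removing two leaves $|s|^{-3/2-3\sigma}$, which is integrable for $\sigma>-\frac16$; we take $\sigma=-\frac1{12}$.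

\subsection{The gamma factor}
We have $L(s)=G(s)L(1-s)$. By the duplication formula $\Gamma(z)\Gamma(z+\frac12)=2^{1-2z}\sqrt\pi\,\Gamma(2z)$,
\[
G(s)=\pi^{3s-3/2}\,2^{2s-1}\,\frac{\Gamma(1-\frac s2)}{\Gamma(\frac{1+s}2)}\,\frac{\Gamma(k-s)}{\Gamma(k-1+s)} .
\]
By reflection $1/\Gamma(\frac{1+s}2)=\pi^{-1}\cos\frac{\pi s}2\,\Gamma(\frac{1-s}2)$, and by duplication $\Gamma(\frac{1-s}2)\Gamma(1-\frac s2)=2^s\sqrt\pi\,\Gamma(1-s)$. Since $k$ is even, reflection also gives $1/\Gamma(k-1+s)=-\pi^{-1}\sin(\pi s)\Gamma(2-k-s)$. Hence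
\begin{align}
G(s)&=\frac{(2\pi)^{3s}}{2\pi^2}\cos\frac{\pi s}2\,\frac{\Gamma(1-s)\Gamma(k-s)}{\Gamma(k-1+s)}\label{eq:G1}\\
&=-\frac{(2\pi)^{3s}}{2\pi^3}\cos\frac{\pi s}2\,\sin(\pi s)\,\Gamma(1-s)\Gamma(k-s)\Gamma(2-k-s).\label{eq:G2}
\end{align}
By \eqref{eq:G1}, $G$ is holomorphic in $\operatorname{Re}s<2$, since the pole of $\Gamma(1-s)$ at $s=1$ is cancelled by the cosine. By Stirling's formula $G$ is polynomially bounded in vertical strips there.

We now replace the three gamma factors in \eqref{eq:G2} by a single one. Stirling's formula states that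
\[
\log\Gamma(z+a)=(z+a-\tfrac12)\log z-z+\tfrac12\log2\pi+\frac{B_2(a)}{2z}+O(|z|^{-2}),\qquad B_2(a)=a^2-a+\tfrac16,
\]
for fixed $a$ and $z\to\infty$ in a sector $|\arg z|\le\pi-\epsilon_0$. Add the cases $a=1,\,k,\,2-k$; as $1+k+(2-k)=3$, the sum is
\[
(3z+\tfrac32)\log z-3z+\tfrac32\log2\pi+\frac{(k-1)^2+\frac14}z+O(|z|^{-2}).
\]
On the other hand $\log\Gamma(3z+1)=(3z+\frac12)(\log z+\log3)-3z+\frac12\log2\pi+\frac1{36z}+O(|z|^{-2})$. Subtracting and putting $z=-s$, we get for $|\operatorname{Re}s|\le1$, $|\operatorname{Im}s|\to\infty$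
\[
\Gamma(1-s)\Gamma(k-s)\Gamma(2-k-s)=\frac{2\pi}{\sqrt3}\,3^{3s}(-s)\,\Gamma(1-3s)\Bigl(1+\frac{c_*}s+O(|s|^{-2})\Bigr),
\]
with $c_*=-(k-1)^2-\frac29$, a constant whose value plays no role. Furthermore $\cos\frac{\pi s}2\sin\pi s=\frac12\bigl(\sin\frac{3\pi s}2+\sin\frac{\pi s}2\bigr)$, where the second sine is smaller than the first by a factor $O(e^{-\pi|\operatorname{Im}s|})$, and $\Gamma(1-3s)/s=-3\Gamma(-3s)$. This leads us to put
\[
M(s)=\frac{(6\pi)^{3s}}{2\sqrt3\,\pi^2}\sin\frac{3\pi s}2\,\Gamma(1-3s),\qquad M_2(s)=-3c_*\frac{(6\pi)^{3s}}{2\sqrt3\,\pi^2}\sin\frac{3\pi s}2\,\Gamma(-3s),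
\]
and $E(s)=\frac{G(s)}s-M(s)-M_2(s)$. Both $M$ and $M_2$ are holomorphic in $\operatorname{Re}s<\frac13$, since the pole of $\Gamma(-3s)$ at $0$ is cancelled by the sine. For $s=\sigma+i\tau$ with $\sigma$ bounded and $|\tau|\ge1$ we have $|\sin\frac{3\pi s}2\,\Gamma(1-3s)|\ll|\tau|^{1/2-3\sigma}$. On $\sigma=-\frac1{12}$ the exponent is $\frac34$, so
\begin{equation}\label{eq:E}
E(s)\ll(1+|s|)^{3/4-2}=(1+|s|)^{-5/4}\qquad(\operatorname{Re}s=-\tfrac1{12}).
\end{equation}

\subsection{The main terms as Mellin transforms}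
Let
\[
m(y)=\frac1{\sqrt3\,\pi}\,y^{1/3}\cos(6\pi y^{1/3}),\qquad m_2(y)=a_2\sin(6\pi y^{1/3}),\quad a_2=\frac{c_*}{2\sqrt3\,\pi^2}.
\]
Recall that $\int_0^\infty\cos Y\,Y^{w-1}dY=\Gamma(w)\cos\frac{\pi w}2$ for $0<\operatorname{Re}w<1$ and $\int_0^\infty\sin Y\,Y^{w-1}dY=\Gamma(w)\sin\frac{\pi w}2$ for $-1<\operatorname{Re}w<1$. Substituting $y=v^3$ and $Y=6\pi v$, on $\operatorname{Re}s=\frac14$ we find
\begin{align*}
\int_0^\infty m(y)y^{-s-1}dy&=\frac{\sqrt3}\pi\int_0^\infty\cos(6\pi v)v^{-3s}dv=\frac{\sqrt3}\pi(6\pi)^{3s-1}\Gamma(1-3s)\cos\frac{\pi(1-3s)}2=M(s),\\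
\int_0^\infty m_2(y)y^{-s-1}dy&=3a_2\int_0^\infty\sin(6\pi v)v^{-3s-1}dv=-3a_2(6\pi)^{3s}\Gamma(-3s)\sin\frac{3\pi s}2=M_2(s).
\end{align*}

For $\phi\in C_c^\infty(0,\infty)$ let $\tilde\phi(s+1)=\int\phi(x)x^s\,dx$. This is entire and decays rapidly in vertical strips.

\begin{lemma}\label{lem:mellin}
For $n\ge1$ we have $\frac1{2\pi i}\int_{(1/4)}M(s)n^s\tilde\phi(s+1)\,ds=\int\phi(x)m(nx)\,dx$, and the same holds for the pair $(M_2,m_2)$.
\end{lemma}
\begin{proof}
The Mellin integral of $m$ converges only conditionally, so we truncate it at $W$. Integrating by parts once,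
\[
\int_W^\infty m(y)y^{-s-1}dy=\frac{\sqrt3}\pi\int_{W^{1/3}}^\infty\cos(6\pi v)v^{-3s}dv\ll(1+|s|)W^{-1/4}\qquad(\operatorname{Re}s=\tfrac14).
\]
Since $\tilde\phi$ decays rapidly, we may replace $M(s)$ by $\int_0^Wm(y)y^{-s-1}dy$ and let $W\to\infty$. The truncated integral converges absolutely (the integrand is $\ll y^{1/3-5/4}$ near $0$), so we may interchange the integrations. Mellin inversion for the function $x\phi(x)$ gives $\frac1{2\pi i}\int_{(1/4)}\tilde\phi(s+1)(n/y)^sds=\frac yn\phi(\frac yn)$. Hence the left side equals $\lim_{W\to\infty}\int_0^Wm(y)\phi(y/n)\frac{dy}n=\int\phi(x)m(nx)\,dx$. The Mellin integral of $m_2$ converges absolutely on $\operatorname{Re}s=\frac14$, and no truncation is needed.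
\end{proof}

\subsection{The formula}
The Mellin transform of $y\mapsto\int_y^\infty\phi$ is $\tilde\phi(s+1)/s$ for $\operatorname{Re}s>0$. Therefore
\[
\int C\phi=\sum_nc_n\int_n^\infty\phi=\frac1{2\pi i}\int_{(2)}L(s)\tilde\phi(s+1)\frac{ds}s .
\]
Move the line to $\operatorname{Re}s=-\frac12$; the pole at $s=0$ contributes $L(0)\int\phi$. On the new line insert $L(s)=G(s)\sum_nc_nn^{s-1}$, which converges absolutely, and interchange. In the $n$th term move the line to $-\frac1{12}$, which crosses no pole, and write $G(s)/s=M+M_2+E$. In the terms with $M$ and $M_2$ move on to $\operatorname{Re}s=\frac14$, again crossing no pole, and apply Lemma~\ref{lem:mellin}. By \eqref{eq:E} the function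
\[
R(y)=\frac1{2\pi i}\int_{(-1/12)}E(s)y^s\,ds
\]
is given by an absolutely convergent integral and satisfies $R(y)\ll y^{-1/12}$. By Fubini the term with $E$ equals $\frac{c_n}n\int\phi(x)R(nx)\,dx$. Altogether
\begin{equation}\label{eq:voronoi}
\int C\phi=L(0)\int\phi+\sum_n\frac{c_n}n\int\phi(x)\bigl[m(nx)+m_2(nx)+R(nx)\bigr]dx .
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:voronoi}]
Apply \eqref{eq:voronoi} with $\phi(x)=\frac1{3\kappa x^{2/3}}\rho\bigl(\frac{x^{1/3}-t}\kappa\bigr)$, which is supported in $x^{1/3}\in(t-\kappa,t+\kappa)\subset(1,\infty)$. For $x=(t+\kappa u)^3$ we have $\phi(x)\,dx=\rho(u)\,du$, so $\int C\phi=J_\kappa(t)$ and $\int\phi=1$. The first term of \eqref{eq:voronoi} is $L(0)=O(1)$. The sum splits into three sums, each absolutely convergent, as follows.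

\emph{Terms with $R$.} These contribute $\ll\sum_n|c_n|n^{-1-1/12}\ll1$.

\emph{Terms with $m_2$.} Since $\rho$ is even, $\int\rho(u)\sin(6\pi n^{1/3}(t+\kappa u))\,du=\hat\rho(3n^{1/3}\kappa)\sin(6\pi n^{1/3}t)$. By the decay of $\hat\rho$ and Lemma~\ref{lem:coeff}(ii) these terms contribute
\[
\ll\sum_n\frac{|c_n|}n\min\bigl(1,(n\kappa^3)^{-1}\bigr)\ll\log(4/\kappa).
\]

\emph{Terms with $m$.} Here $m(n(t+\kappa u)^3)=\frac{n^{1/3}}{\sqrt3\pi}(t+\kappa u)\cos(6\pi n^{1/3}(t+\kappa u))$. The Fourier transform of $u\rho(u)$ decays rapidly, so the part with the factor $\kappa u$ contributes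
\[
\ll\kappa\sum_n\frac{|c_n|}{n^{2/3}}\min\bigl(1,(n^{1/3}\kappa)^{-2}\bigr)\ll\kappa\cdot\kappa^{-1}+\kappa^{-1}\cdot\kappa\ll1,
\]
where we summed separately over $n\le\kappa^{-3}$ and $n>\kappa^{-3}$, using Lemma~\ref{lem:coeff}(ii). As $\rho$ is even, the part with the factor $t$ gives exactly $tF_\kappa(t)$.

Dividing by $t$ gives the proposition.
\end{proof}

\section{Removing the smoothing}\label{sec:unsmooth}

\begin{proposition}\label{prop:unsmooth}
Fix $0<\delta<1-\mu$. For large $T$ and $\kappa=\lambda/T$ with $1\le\lambda\le\log T$, uniformly for $t\in[T,2T]$,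
\[
\frac{C(t^3)}t=F_\kappa(t)+O\bigl(\lambda(\log T)^{-\delta}+T^{-1}\log T\bigr).
\]
\end{proposition}
\begin{proof}
Since $\rho\ge0$ has integral $1$ and support in $(-1,1)$,
\[
|J(t)-J_\kappa(t)|\le\sum_{(t-\kappa)^3<n\le(t+\kappa)^3}|c_n| .
\]
The interval has length $y=6t^2\kappa+2\kappa^3$, which is at least $6T$ and is $O(\kappa T^2)$. Its right end $x=(t+\kappa)^3$ satisfies $T^3\le x\le27T^3$. Hence $x^{0.3}\le(27T^3)^{0.3}<6T\le y\le x$, and Lemma~\ref{lem:coeff}(i) applies. It gives $|J(t)-J_\kappa(t)|\ll\kappa T^2(\log T)^{-\delta}=\lambda T(\log T)^{-\delta}$. Divide by $t\ge T$ and combine with Proposition~\ref{prop:voronoi}, noting that $\log(4/\kappa)\ll\log T$.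
\end{proof}

This is the only place where we use that $|c_n|$ is small on average in \emph{short} intervals. With the trivial saving $\delta=0$ the error would be $O(\lambda)$, which is useless.

\section{Existence of the distribution function}\label{sec:main}

\subsection{Mean square approximation}
Fix $0<\delta<1-\mu$ and, following \eqref{eq:balance}, choose
\begin{equation}\label{eq:lambda}
\lambda=(\log T)^{\delta/2},\qquad\kappa=\lambda/T .
\end{equation}
Write $\varepsilon_N=\sum_{n>N}c_n^2n^{-4/3}$, which tends to $0$ since $c_n\ll_\epsilon n^\epsilon$. We have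
\[
F_\kappa(t)-S_N(t)=\frac1{\sqrt3\,\pi}\sum_nb_n\cos(6\pi n^{1/3}t),\qquad b_n=\frac{c_n}{n^{2/3}}\bigl(\hat\rho(3n^{1/3}\kappa)-1_{n\le N}\bigr),
\]
and the decay of $\hat\rho$ ensures the hypotheses of Lemma~\ref{lem:MV}. For $n\le N$ we have $\hat\rho(3n^{1/3}\kappa)-1\ll_N\kappa^2$. Hence
\[
\sum_nb_n^2\ll\varepsilon_N+O_N(\kappa^2).
\]
Using $\hat\rho(\xi)^2\ll\min(1,\xi^{-2})$ and Lemma~\ref{lem:coeff}(iv) with $\epsilon=\delta/4$,
\[
\sum_nb_n^2n^{2/3}\ll O_N(\kappa^2)+\kappa^{-2}\sum_n\frac{c_n^2}{n^{4/3}}\min(n^{2/3}\kappa^2,1)\ll O_N(\kappa^2)+\kappa^{-1}(\log T)^{\delta/4}.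
\]
Lemma~\ref{lem:MV} on $[T,2T]$ now gives
\[
\frac1T\int_T^{2T}|F_\kappa-S_N|^2dt\ll\varepsilon_N+O_N(\kappa^2)+\lambda^{-1}(\log T)^{\delta/4},
\]
and the last two terms tend to $0$ as $T\to\infty$. By Proposition~\ref{prop:unsmooth}, $t^{-1}C(t^3)$ differs from $F_\kappa(t)$ by $O((\log T)^{-\delta/2})$ on $[T,2T]$. Hence, with a constant $K$ independent of $N$,
\begin{equation}\label{eq:dyadic}
\limsup_{T\to\infty}\frac1T\int_T^{2T}\bigl|t^{-1}C(t^3)-S_N(t)\bigr|^2dt\le K\varepsilon_N .
\end{equation}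

It remains to pass to the interval $[1,X]$ in $x=t^3$. Given $\epsilon>0$, there is $T_0$ such that the integral in \eqref{eq:dyadic} is at most $(K\varepsilon_N+\epsilon)T$ for all $T\ge T_0$. Split $[1,T]$ into the intervals $(2^{-j}T,2^{1-j}T]$ with $j\ge1$ and $2^{-j}T\ge T_0$, and a remainder contained in $[1,2T_0]$, where the integrand is bounded. This gives $\int_1^T|\cdot|^2dt\le(K\varepsilon_N+\epsilon)T+O_{N,T_0}(1)$, and therefore $\limsup_{T\to\infty}\frac1T\int_1^T|\cdot|^2dt\le K\varepsilon_N$. Put $X=T^3$; as $dx=3t^2dt\le3T^2dt$, the inequality \eqref{eq:main} follows.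

\subsection{The limit law}
Let $\nu_X$ be the law of $x^{-1/3}C(x)$ for $x$ uniform on $[1,X]$, with characteristic function $\hat\nu_X$. (Dividing by $X$ in place of $X-1$ makes no difference in the limit.)

First consider $S_N$. Fix $u$. Since $S_N$ is bounded, the series $e^{iuS_N}=\sum_{j\ge0}(iu)^jS_N^j/j!$ converges uniformly in $t$. Each $S_N^j$ is a finite sum of terms $ae(\omega t)$ and so has a mean value. Hence $\frac1T\int_1^Te^{iuS_N(t)}dt$ tends to a limit $\varphi_N(u)$. Put $H(t)=\int_1^te^{iuS_N(v)}dv$, so that $H(t)=\varphi_N(u)t+o(t)$. Integration by parts gives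
\[
\frac3{T^3}\int_1^Te^{iuS_N(t)}t^2dt=\frac3{T^3}\Bigl(T^2H(T)-2\int_1^TtH(t)\,dt\Bigr)\to3\varphi_N(u)\bigl(1-\tfrac23\bigr)=\varphi_N(u).
\]
In other words, $\frac1X\int_1^Xe^{iuS_N(x^{1/3})}dx\to\varphi_N(u)$.

Next, since $|e^{iua}-e^{iub}|\le|u||a-b|$ for real $a,b$, Cauchy--Schwarz and \eqref{eq:main} give
\[
\limsup_{X\to\infty}|\hat\nu_X(u)-\varphi_N(u)|\ll|u|\,\varepsilon_N^{1/2}.
\]
As $N$ is arbitrary and $\varepsilon_N\to0$, $\hat\nu_X(u)$ is Cauchy as $X\to\infty$. Its limit $\varphi(u)$ satisfies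
\begin{equation}\label{eq:phiN}
|\varphi(u)-\varphi_N(u)|\ll|u|\,\varepsilon_N^{1/2}.
\end{equation}
Each $\varphi_N$ is continuous, because $|\varphi_N(u)-\varphi_N(u')|\le\|S_N\|_\infty|u-u'|$. By \eqref{eq:phiN} the convergence $\varphi_N\to\varphi$ is uniform on bounded sets, so $\varphi$ is continuous. By L\'evy's continuity theorem $\nu_X$ converges weakly to a probability measure with characteristic function $\varphi$, and its distribution function $D$ satisfies \eqref{eq:defD}. This proves Theorem~\ref{thm:main}. \qed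

\section{The random series, its density and its support}\label{sec:law}

\subsection{Identification of the law: proof of Theorem~\ref{thm:law}(a)}\label{ssec:ident}
By a theorem of Besicovitch \cite{Besicovitch}, for distinct primes $p_1,\dots,p_s$ the numbers $\prod p_i^{e_i/3}$ with $0\le e_i\le2$ are linearly independent over $\mathbb Q$. Hence the numbers $m^{1/3}$, $m$ cube-free, are linearly independent over $\mathbb Q$. By the Kronecker--Weyl theorem, for any finite set of cube-free $m$ the points $(3m^{1/3}t\bmod1)_m$ are equidistributed on the torus as $t$ runs over $[0,T]$, $T\to\infty$.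

Every $n$ is uniquely $n=mr^3$ with $m$ cube-free, and $\cos(6\pi n^{1/3}t)=\cos(2\pi r\cdot3m^{1/3}t)$. Therefore
\[
\varphi_N(u)=Ee^{iu\mathcal C_N},\qquad\mathcal C_N=\frac1{\sqrt3\,\pi}\sum_{n=mr^3\le N}\frac{c_n}{n^{2/3}}\cos(2\pi rU_m).
\]
The random variables $\cos(2\pi rU_m)$ are pairwise orthogonal with mean $0$ and variance $\frac12$, and $\sum c_n^2n^{-4/3}<\infty$. Thus $\mathcal C_N$ converges in $L^2$, the limit does not depend on the order of summation, and grouping by $m$ shows that it is $\mathcal C$. Consequently $\varphi_N(u)\to Ee^{iu\mathcal C}$, so $\varphi(u)=Ee^{iu\mathcal C}$ by \eqref{eq:phiN}. This proves (a). We also record that the $X_m$ are independent, bounded and of mean $0$, and that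
\begin{equation}\label{eq:A}
E\mathcal C^2=A:=\frac1{6\pi^2}\sum_{n\ge1}\frac{c_n^2}{n^{4/3}}>0 .
\end{equation}

\subsection{Bounds for a single $X_p$}
For prime $p$ we have $d_3(pr^3)\le3d_3(r^3)$, and hence
\begin{equation}\label{eq:Xp}
|X_p|\le Bp^{-2/3},\quad B=3\sum_{r\ge1}\frac{d_3(r^3)}{r^2}<\infty;\qquad EX_p^2=\frac{p^{-4/3}}2\sum_{r\ge1}\frac{c_{pr^3}^2}{r^4}\ge\frac{c_p^2}2p^{-4/3}.
\end{equation}
Moreover $E|X_p|\ge|E[X_p\cos2\pi U_p]|=\frac12|c_p|p^{-2/3}$. As $EX_p=0$, the positive and negative parts $X_p^\pm=\max(\pm X_p,0)$ satisfy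
\begin{equation}\label{eq:Xpm}
EX_p^+=EX_p^-=\tfrac12E|X_p|\ge a_p:=\tfrac14|c_p|p^{-2/3}.
\end{equation}

\subsection{Decay of $\varphi$ and the density}
If $EY=0$ and $|Y|\le1$, then expanding $e^{iY}$ to second order gives
\[
|Ee^{iY}|\le1-\tfrac12EY^2+\tfrac16E|Y|^3\le1-\tfrac13EY^2\le e^{-EY^2/3}.
\]
For large $|u|$ let $Q=(B|u|)^{3/2}$ and apply this to $Y=uX_p/(\sqrt3\pi)$ for $Q<p\le2Q$. This choice of $Q$ is essentially the smallest for which \eqref{eq:Xp} ensures the hypothesis: $|Y|\le|u|BQ^{-2/3}/(\sqrt3\pi)=1/(\sqrt3\pi)<1$. By independence,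
\[
|\varphi(u)|\le\exp\Bigl(-\frac{u^2}{18\pi^2}\sum_{Q<p\le2Q}\frac{c_p^2}{p^{4/3}}\Bigr)\le\exp\Bigl(-c'u^2\frac{Q^{-1/3}}{\log Q}\Bigr)\le\exp\Bigl(-c\frac{|u|^{3/2}}{\log|u|}\Bigr),
\]
since $\sum_{Q<p\le2Q}c_p^2\sim Q/\log Q$ by Lemma~\ref{lem:coeff}. For bounded $|u|\ge2$ the bound in (b) is trivial. It follows that $\int|\varphi(u)|e^{a|u|}du<\infty$ for all $a>0$. So $\mathcal C$ has the density $\frac1{2\pi}\int\varphi(u)e^{-iuv}du$, which is entire in $v$. In particular $D$ is continuous, and \eqref{eq:defD} holds for every $u$.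

\subsection{Full support}
Each $X_m$ is a continuous function of the point $U_m$ on the circle, so the support of its law is the range of this function, a compact interval. It contains $0$ because $EX_m=0$, and for $m=p$ it contains $[-a_p,a_p]$ by \eqref{eq:Xpm}. Moreover $\sum_pa_p=\infty$, because $|c_p|\ge c_p^2/3$ and $c_p^2$ has mean $1$ over primes.

Let $v\in\mathbb R$ and $\epsilon>0$. Choose $M$ so large that $\sum_{p\le M}a_p>\sqrt3\pi|v|$ and, by Chebyshev's inequality, $P(|\sum_{m>M}X_m|<\epsilon)>0$. The support of a finite sum of independent variables with compact supports is the sum of the supports, so $\sqrt3\pi v$ lies in the support of $\sum_{m\le M}X_m$. By independence $P(|\sqrt3\pi(\mathcal C-v)|<2\epsilon)>0$. Hence $D$ is strictly increasing, which completes the proof of (b).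

\section{Mean square and moments: proof of Theorem~\ref{thm:law}(c)}\label{sec:moments}

Fix $0<\delta<1-\mu$ and $\epsilon>0$, take $\lambda,\kappa$ from \eqref{eq:lambda}, and let $T\le\tau\le2T$. By Lemma~\ref{lem:MV} on $[T,\tau]$,
\[
\int_T^\tau F_\kappa^2dt=\frac1{6\pi^2}\sum_n\frac{c_n^2}{n^{4/3}}\hat\rho(3n^{1/3}\kappa)^2\bigl(\tau-T+O(n^{2/3})\bigr).
\]
Since $|1-\hat\rho(3n^{1/3}\kappa)^2|\ll\min(1,n^{2/3}\kappa^2)$, Lemma~\ref{lem:coeff}(iv) shows that replacing $\hat\rho^2$ by $1$ in the main term costs $O(T\kappa(\log T)^\epsilon)$. As in Section~\ref{sec:main}, the error term is $O(\kappa^{-1}(\log T)^\epsilon)$. With $A$ as in \eqref{eq:A}, it follows that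
\[
\int_T^\tau F_\kappa^2dt=A(\tau-T)+O\bigl(T(\log T)^{-\delta/2+\epsilon}\bigr).
\]
By Proposition~\ref{prop:unsmooth}, $t^{-1}C(t^3)=F_\kappa(t)+O((\log T)^{-\delta/2})$. Since $\int_T^{2T}F_\kappa^2\ll T$, as Lemma~\ref{lem:MV} and the same bounds show, Cauchy--Schwarz gives
\[
\int_T^\tau t^{-2}C(t^3)^2dt=A(\tau-T)+O\bigl(T(\log T)^{-\delta/2+\epsilon}\bigr)\qquad(T\le\tau\le2T).
\]
As $C(x)^2dx=t^{-2}C(t^3)^2\cdot3t^4dt$, partial summation yields
\[
\int_{T^3}^{8T^3}C(x)^2dx=\tfrac{3A}5\bigl[(2T)^5-T^5\bigr]+O\bigl(T^5(\log T)^{-\delta/2+\epsilon}\bigr).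
\]
Sum this over $T=2^{-j}X^{1/3}$, $j\ge1$, as long as $T\ge X^{1/6}$; the main terms telescope. The remaining range lies in $x\le8X^{1/2}$ and contributes $\ll X^{3/2}$ because $C(x)\ll x$. Since $\delta<1-\mu$ and $\epsilon>0$ are arbitrary, for every $\eta<\frac12(1-\mu)$
\[
\int_1^XC(x)^2dx=\tfrac{3A}5X^{5/3}+O\bigl(X^{5/3}(\log X)^{-\eta}\bigr),\qquad\tfrac{3A}5=\frac1{10\pi^2}\sum_n\frac{c_n^2}{n^{4/3}} .
\]

For the moments, let $\xi_X$ have law $\nu_X$. Integrating by parts against $x^{-2/3}$,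
\[
\frac1X\int_1^Xx^{-2/3}C(x)^2dx\to\tfrac{3A}5\bigl(1+\tfrac23\bigr)=A=E\mathcal C^2,
\]
so $E\xi_X^2\to E\mathcal C^2$. For $L\ge1$ weak convergence gives $E\min(\xi_X^2,L)\to E\min(\mathcal C^2,L)$. Hence
\[
\lim_{X\to\infty}E\bigl(\xi_X^2-\min(\xi_X^2,L)\bigr)=E\bigl(\mathcal C^2-\min(\mathcal C^2,L)\bigr)\to0\qquad(L\to\infty).
\]
For $0<q\le2$ and $L\ge1$ we have $|y|^q-\min(|y|^q,L^{q/2})\le y^2-\min(y^2,L)$: both sides vanish for $|y|\le\sqrt L$, and $y^2-|y|^q$ is a non-decreasing function of $|y|\ge1$. So truncating $|\xi_X|^q$ at $L^{q/2}$ changes its expectation by an amount that, for $L$ large, is small for all large $X$, and weak convergence for the bounded continuous truncated function gives $E|\xi_X|^q\to E|\mathcal C|^q$. The case $q=0$ is trivial (with $0^0=1$). Truncating $y$ itself to $[-\sqrt L,\sqrt L]$ gives in the same way $E\xi_X\to E\mathcal C=0$. This proves (c). \qed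

\section{Tails of the limit law: proof of Theorem~\ref{thm:law}(d)}\label{sec:tails}

A large value of $\mathcal C$ can be produced by many small $m$ for which $X_m$ has the same sign and a size comparable to its maximum. Both bounds rest on finding how many $m$ are needed; this number is about $V^3$, up to powers of $\log V$.

\subsection{Upper bound}
We have $|X_m|\le B_m:=m^{-2/3}\sum_r|c_{mr^3}|r^{-2}$. For $i=0,1,2$ put $a_{p,i}=\sum_{j\ge0}|c_{p^{3j+i}}|p^{-2j}$. By multiplicativity $m^{2/3}B_m=A_0g(m)$, where $A_0=\prod_pa_{p,0}=\sum_r|c_{r^3}|r^{-2}<\infty$ and $g$ is multiplicative, supported on cube-free $m$, with $g(p^i)=a_{p,i}/a_{p,0}$ for $i=1,2$. Since $a_{p,0}\ge1$, we have $g(p)\le|c_p|+O(p^{-2})$ and $g(p^2)\ll1$. Thus $g(m)$ is at most a constant to the power of the number of primes dividing $m$, so $g(m)\ll_\epsilon m^\epsilon$, and Lemma~\ref{lem:shiu} applies to $g$ and $g^2$. With $y=x=M$, and with the means of $|c_p|$ and $c_p^2$ from Lemma~\ref{lem:coeff}, it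 gives for any fixed $0<\delta_1<1-\mu$, $\epsilon>0$ and large $M$
\[
\sum_{m\le M}g(m)\ll M(\log M)^{-\delta_1},\qquad\sum_{m\le M}g(m)^2\ll M(\log M)^\epsilon,
\]
and by partial summation
\[
\sum_{m\le M}B_m\ll M^{1/3}(\log M)^{-\delta_1},\qquad\sum_{m>M}B_m^2\ll M^{-1/3}(\log M)^\epsilon .
\]

Take $M=c_1V^3(\log V)^{3\delta_1}$ with $c_1$ so small that $\sum_{m\le M}B_m\le\frac{\sqrt3\pi}2V$ for all large $V$. If $\pm\mathcal C\ge V$, then $\pm\sum_{m>M}X_m\ge\frac{\sqrt3\pi}2V$. Hoeffding's lemma states that $Ee^{sX}\le e^{s^2b^2/2}$ if $EX=0$ and $|X|\le b$. Applying it to finite sums and then Fatou's lemma along an almost surely convergent subsequence of partial sums, we get $E\exp(\pm s\sum_{m>M}X_m)\le\exp(\frac12s^2\sum_{m>M}B_m^2)$ for $s>0$. Optimizing in $s$,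
\[
P(\pm\mathcal C\ge V)\le\exp\Bigl(-\frac{cV^2}{\sum_{m>M}B_m^2}\Bigr)\le\exp\bigl(-c'V^3(\log V)^{\delta_1-\epsilon}\bigr).
\]
Given $\delta<1-\mu$, choose $0<\delta_1<1-\mu$ and $\epsilon>0$ with $\delta<\delta_1-\epsilon$ to obtain the upper bound for large $V$.

\subsection{Lower bound}
Let $\mathcal P$ be the set of primes with $|c_p|\ge\frac12$. It has positive density by Sato--Tate. For $p\in\mathcal P$, \eqref{eq:Xpm} and \eqref{eq:Xp} give $EX_p^\pm\ge\frac18p^{-2/3}$ and $|X_p|\le Bp^{-2/3}$. Splitting the expectation according to whether $\pm X_p\ge\frac1{16}p^{-2/3}$, we find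
\[
\tfrac18p^{-2/3}\le\tfrac1{16}p^{-2/3}+Bp^{-2/3}\,P\bigl(\pm X_p\ge\tfrac1{16}p^{-2/3}\bigr),\quad\text{that is,}\quad P\bigl(\pm X_p\ge\tfrac1{16}p^{-2/3}\bigr)\ge\frac1{16B}.
\]
For a parameter $M$ let $Z$ be the sum of all $X_m$ except those with $m=p\in\mathcal P$, $p\le M$. Since $EZ=0$ and $\operatorname{Var}Z\le\sum_mEX_m^2<\infty$, Chebyshev's inequality gives a constant $K$, independent of $M$, with $P(\pm Z\ge-K)\ge\frac12$. We have $\sum_{p\in\mathcal P,\,p\le M}p^{-2/3}\gg M^{1/3}/\log M$. So we may take $M=C_1V^3(\log V)^3$ with $C_1$ so large that, for all large $V$,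
\[
\frac1{16}\sum_{p\in\mathcal P,\ p\le M}p^{-2/3}\ge\sqrt3\,\pi V+K .
\]
If $\pm X_p\ge\frac1{16}p^{-2/3}$ for all $p\in\mathcal P$, $p\le M$, and $\pm Z\ge-K$, then $\pm\mathcal C\ge V$. With $\pi(M)$ denoting the number of primes up to $M$, independence gives
\[
P(\pm\mathcal C\ge V)\ge\tfrac12(16B)^{-\pi(M)}\ge\exp\bigl(-C'V^3(\log V)^2\bigr)
\]
for large $V$, since $\pi(M)\ll V^3(\log V)^2$. This completes the proof of Theorem~\ref{thm:law}. \qed

\begin{thebibliography}{9}

\bibitem{BLGHT} Barnet-Lamb, Geraghty, Harris, Taylor, Publ. RIMS \textbf{47} (2011).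

\bibitem{Besicovitch} Besicovitch, J. London Math. Soc. (1940).

\bibitem{Source} \emph{Mean Value Theorems For Automorphic $L$-Functions},
\texttt{http://www.ams.org/journals/}\allowbreak\texttt{spmj/2008-19-05/}\allowbreak\texttt{S1061-0022-08-01024-8/}\allowbreak\texttt{S1061-0022-08-01024-8.pdf}

\bibitem{MV} Montgomery, Vaughan, J. London Math. Soc. (1974).

\bibitem{Shimura} Shimura (1975).

\bibitem{Shiu} Shiu, J. reine angew. Math. \textbf{313} (1980).

\end{thebibliography}

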